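# Provability logics strictly between $\mathsf K$ and $\mathsf{GL}$

## 1. Provability predicates and the logics they define

Let $\mathsf{PA}$ be Peano arithmetic in the language $\mathcal L_A$ of first-order arithmetic, and let $\overline n$ be the numeral for $n\in\omega$. We assume $\mathbb N\models\mathsf{PA}$, as usual, so $\mathsf{PA}$ is consistent and what it proves is true.

**Definition (provability predicate).** A formula $\Pr(x)$ is a *provability predicate* of $\mathsf{PA}$ if for every $n\in\omega$: $\mathsf{PA}\vdash\Pr(\overline n)$ iff $n$ is the Gödel number of a theorem of $\mathsf{PA}$.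

The standard $\Sigma_1$ formula $\mathrm{Prov}(x)$, "$x$ has a proof in $\mathsf{PA}$", is one. The definition only looks at which instances are *provable*. For example, $\mathrm{Prov}(x)\wedge x\ne\overline{\ulcorner\bot\urcorner}$ is also a provability predicate, because $\bot$ is not a theorem; and $\mathsf{PA}$ refutes its instance at $\bot$. Nothing in the definition says that $\Pr$ defines the set of theorems in $\mathbb N$. This freedom will matter.

**Definition (numeration).** A formula $\tau(v)$ is a *numeration* of $\mathsf{PA}$ if for every $n\in\omega$: $\mathsf{PA}\vdash\tau(\overline n)$ iff $n$ is the Gödel number of an axiom of $\mathsf{PA}$. Then $\Pr_\tau(x)$ is the natural formula "$x$ is the Gödel number of an $\mathcal L_A$-formula provable in the theory defined by $\tau(v)$"; it is a provability predicate of $\mathsf{PA}$.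

For the usual primitive recursive description $\tau$ of the axioms, $\Pr_\tau$ is $\mathrm{Prov}$.

**Definition (arithmetical interpretation, provability logic).** An *arithmetical interpretation* based on $\Pr(x)$ is a map $f$ from modal formulas to $\mathcal L_A$-sentences that sends variables to sentences, commutes with the propositional connectives, and satisfies $f(\Box A)=\Pr(\ulcorner f(A)\urcorner)$. The *provability logic* of $\Pr$ is
$$\mathsf{PL}(\Pr)=\{A:\mathsf{PA}\vdash f(A)\text{ for every arithmetical interpretation } f\text{ based on }\Pr\}.$$

If $f(p)$ is $0=1$, then $f(\Box p\to p)$ is $\Pr(\ulcorner 0=1\urcorner)\to 0=1$. For $\Pr=\mathrm{Prov}$ the formula $\Box\bot$ is not in the provability logic, since $\mathrm{Prov}(\ulcorner\bot\urcorner)$ is false in $\mathbb N$. For the second predicate above, $\neg\Box\bot$ is in it.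

**Conventions on coding.** $\bot$ is a propositional contradiction in both languages and $f(\bot)=\bot$; an empty disjunction is $\bot$. Proofs are finite sequences of formulas. Every provable formula has proofs with arbitrarily large codes (repeat lines). Codes of formulas and proofs exceed the codes of their constituents, and the code of $\overline n$ is at least $n$. "P.r." means primitive recursive; p.r. functions and relations are used inside $\mathsf{PA}$ through their standard $\Delta_1$ definitions, and a *p.r. formula* is one that is $\mathsf{PA}$-equivalent to such a definition. We write $\hat x$ for the universal closure of the formula $x$, so $\hat x=x$ for sentences. All predicates $\Pr$ that we build satisfy, provably in $\mathsf{PA}$, $\Pr(x)\leftrightarrow\Pr(\hat x)$ for formulas $x$, and $\neg\Pr(x)$ for non-formulas. Since $\mathsf{PA}\vdash\varphi$ iff $\mathsf{PA}\vdash\hat\varphi$, only sentences matter when we check that they are provability predicates. (If "theorem" is taken to mean "sentence", add the conjunct "$x$ is a sentence".)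

**Definition ($X_s$ and $\vdash_0$).** $X_s$ is the finite set of sentences that have a $\mathsf{PA}$-proof with code $\le s$; its members have code $\le s$. For a finite set $\Phi$ of sentences, $\Phi\vdash_0\psi$ is truth-table consequence, where sentences that are not propositional compounds are treated as atoms.

Thus $\{\alpha\to\beta,\alpha\}\vdash_0\beta$, but $\forall x(x=x)\nvdash_0 0=0$: these are two different atoms. Clearly $X_s\subseteq X_{s+1}$, and every sentence provable in $\mathsf{PA}$ lies in some $X_s$. The relation $\vdash_0$ is p.r., and $\mathsf{PA}$ proves its elementary properties: monotonicity, cut, modus ponens, the deduction theorem, and the fact that a (coded finite) disjunction follows from each of its disjuncts and entails everything that is entailed by all of them.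

We shall use these textbook facts.

- *Diagonal lemma.* For each formula $\chi(\vec x,y)$ there is $\varphi(\vec x)$, beginning with a quantifier, with $\mathsf{PA}\vdash\varphi(\vec x)\leftrightarrow\chi(\vec x,\overline{\ulcorner\varphi\urcorner})$.
- *$\Sigma_1$-completeness.* True $\Sigma_1$ sentences are provable in $\mathsf{PA}$, and $\mathsf{PA}$ proves this statement; a finite fragment of $\mathsf{PA}$ containing $\mathrm I\Sigma_1$ suffices to prove the $\Sigma_1$ sentences in question.
- *Overspill.* In a nonstandard model of $\mathsf{PA}$, a formula with parameters that holds of all standard $n$ holds of some nonstandard element.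
- *Essential reflexivity* (Mostowski; see Hájek–Pudlák, *Metamathematics of First-Order Arithmetic*). Let $\mathsf{PA}_k$ be axiomatized by the axioms of $\mathsf{PA}$ with code $\le k$. For every $n\in\omega$ and formula $\psi(x)$, $\mathsf{PA}\vdash\forall x(\mathrm{Prov}_{\mathsf{PA}_n}(\ulcorner\psi(\dot x)\urcorner)\to\psi(x))$.

## 2. Normal modal logics and finite frames

**Definition (the logics).** A normal modal logic contains all tautologies and $\Box(p\to q)\to(\Box p\to\Box q)$ and is closed under modus ponens, substitution and necessitation $A/\Box A$. $\mathsf K$ is the least one, $\mathsf{K4}=\mathsf K+\Box p\to\Box\Box p$, $\mathsf{GL}=\mathsf K+\Box(\Box p\to p)\to\Box p$. For $n\ge1$ put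
$$G_n:=\mathsf K+\Box(\Box^np\to p)\to\Box p ,$$
so $G_1=\mathsf{GL}$; for $n\ge2$ these are Sacchetti's logics. For $m\ge2$ put
$$C_m:=\Box\neg\Box\bot\to\Box^m\bot,\qquad L_m:=\mathsf K+C_m .$$

As an example of a derivation, which we need later:
$$\Box p\to\Box^{n+1}p\in G_n. \tag{1}$$
Let $q=p\wedge\Box^np$. Since $\Box^nq\to\Box^np\in\mathsf K$, also $p\to(\Box^nq\to q)\in\mathsf K$, hence $\Box p\to\Box(\Box^nq\to q)\in\mathsf K$. The axiom for $q$ gives $\Box p\to\Box q\in G_n$, and $\Box q\to\Box\Box^np\in\mathsf K$. For $n=1$ this is the familiar $\Box p\to\Box\Box p\in\mathsf{GL}$.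

**Definition (frames).** A frame is a nonempty set $W$ with a binary relation $R$; $R(x)$ is the set of successors of $x$, and $x$ is *terminal* if $R(x)=\emptyset$. An *$L$-frame* is a frame that validates $L$. A *generated subframe* is a subset closed under successors, with the restricted relation; $\mathrm{cone}(x)$ is the generated subframe of the points reachable from $x$ in $\ge0$ steps. A frame is *acyclic* if it has no $R$-cycles. In a finite acyclic frame the height $\mathrm{ht}(x)$ is the length of the longest path starting at $x$. A map $\pi$ between frames is a *p-morphism* if $xRy$ implies $\pi(x)R\pi(y)$, and $\pi(x)Rz$ implies $z=\pi(y)$ for some $y$ with $xRy$.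

In any model, $\Box^l\bot$ holds at $x$ iff no path of length $l$ starts at $x$. Here are two families of examples. The *intransitive chain* $x_k\to x_{k-1}\to\dots\to x_0$ has only the displayed arrows; $\mathrm{ht}(x_i)=i$. If $k\ge2$ and $p$ is false only at $x_{k-2}$, then $\Box p\to\Box\Box p$ fails at $x_k$. The *mod-$n$ chain* on $x_0,\dots,x_N$ has $x_iRx_l$ iff $l-i\ge1$ and $l-i\equiv1\pmod n$. It is acyclic, and $R^{n+1}\subseteq R$, because $n+1$ distances $\equiv1$ add up to a distance $\equiv1$. Moreover:
$$\text{if } c\ge1,\ c+1\le N,\ n\nmid c,\text{ then } \Box p\to\Box^{c+1}p\text{ fails at }x_0\text{ when } p\text{ is false only at }x_{c+1}. \tag{2}$$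
Indeed $x_0$ does not see $x_{c+1}$, as $c+1\not\equiv1$, but $c+1$ unit steps lead from $x_0$ to it. An example of a surjective p-morphism: the tree with root $r$ and leaves $a,b$ is mapped onto $x_1\to x_0$ by $r\mapsto x_1$, $a,b\mapsto x_0$. P-morphisms preserve truth when valuations are pulled back, and generated subframes of $L$-frames are $L$-frames.

We also use the *canonical model* of a consistent normal logic $L$: worlds are maximal $L$-consistent sets, and $\Gamma R\Delta$ iff $B\in\Delta$ whenever $\Box B\in\Gamma$. If $\Box B\notin\Gamma$, there is $\Delta$ with $\Gamma R\Delta$ and $B\notin\Delta$.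

**Definition (completeness, the rule $\Box A/A$).** $L$ is *complete* with respect to a class of frames if $L$ is exactly the set of formulas valid on all frames of the class. $L$ is *closed under $\Box A/A$* if $\Box A\in L$ implies $A\in L$.

$\mathsf K$ is closed under this rule: if $A$ fails at $x$ in some model, add a new point that sees only $x$; there $\Box A$ fails. The logic $\mathsf K+\Box^3\bot$ is not: it contains $\Box\Box^2\bot$, but the chain $x_2\to x_1\to x_0$ validates $\Box^3\bot$ and refutes $\Box^2\bot$ at $x_2$.

## 3. Logics strictly between $\mathsf K$ and $\mathsf{GL}$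

The following may be used.

1. There is a $\Sigma_2$ numeration $\tau(v)$ of $\mathsf{PA}$ with $\mathsf{PL}(\Pr_\tau)=\mathsf K$.
2. For each $n\ge2$, $\mathsf K\subsetneq G_n\subsetneq\mathsf{GL}$, and there is a $\Sigma_2$ numeration $\tau(v)$ of $\mathsf{PA}$ with $\mathsf{PL}(\Pr_\tau)=G_n$.
3. For any $\Sigma_1$ numeration $\tau(v)$ of $\mathsf{PA}$, $\mathsf{PL}(\Pr_\tau)=\mathsf{GL}$ (Solovay).
4. If $L$ is a normal modal logic with $\mathsf{K4}\subseteq L$ and $\mathsf{GL}\not\subseteq L$, then $L\ne\mathsf{PL}(\Pr)$ for every provability predicate $\Pr$ of $\mathsf{PA}$.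

Open Problem 1 of "Normal modal logics and provability predicates" (https://www.jaist.ac.jp/is/labs/ishihara-lab/mla2018/doc/slides/Taishi_Kurahashi.pdf) asks: besides the $G_n$ with $n\ge2$, is there any logic $L$ with $\mathsf K\subsetneq L\subsetneq\mathsf{GL}$ that is $\mathsf{PL}(\Pr)$ for some provability predicate $\Pr$ of $\mathsf{PA}$?

Let us test some candidates. Anything normal that contains $\mathsf{K4}$ and lies strictly below $\mathsf{GL}$ is excluded by 4. So we must give up transitivity. There is a second obstruction, and it takes one line.

**Proposition 1.** Every $\mathsf{PL}(\Pr)$, with $\Pr$ a provability predicate of $\mathsf{PA}$, is closed under $\Box A/A$.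

*Proof.* If $\Box A\in\mathsf{PL}(\Pr)$, then $\mathsf{PA}\vdash\Pr(\ulcorner f(A)\urcorner)$ for all $f$, hence $\mathsf{PA}\vdash f(A)$ for all $f$. $\square$

This already excludes a simple candidate.

**Corollary 2.** $L':=\mathsf{GL}\cap(\mathsf K+\Box^3\bot)$ satisfies $\mathsf K\subsetneq L'\subsetneq\mathsf{GL}$, but $L'\ne\mathsf{PL}(\Pr)$ for every provability predicate $\Pr$ of $\mathsf{PA}$.

*Proof.* Let $B:=\Box\Box\bot\vee(\Box p\to\Box\Box p)$. By (1) with $n=1$, $B\in\mathsf{GL}$, so $\Box B\in\mathsf{GL}$. Also $\Box\Box\bot\to B$ is a tautology, so $\Box^3\bot\to\Box B\in\mathsf K$. Hence $\Box B\in L'$. The intransitive chain $x_2\to x_1\to x_0$ validates $\Box^3\bot$, and at $x_2$ it refutes $B$ when $p$ is false only at $x_0$. So $B\notin L'$. By Proposition 1, $L'$ is no $\mathsf{PL}(\Pr)$. Moreover $B\in\mathsf{GL}\setminus L'$. Finally $\Box^3\bot\vee(\Box p\to\Box\Box p)\in L'$, since one disjunct lies in each of the two logics, and it fails at $x_3$ of the chain $x_3\to\dots\to x_0$ with $p$ false only at $x_1$; so it is not in $\mathsf K$. $\square$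

A more promising candidate keeps only the instance $p=\bot$ of the axiom of $\mathsf{GL}$, namely $\Box\neg\Box\bot\to\Box\bot$. This is the modal form of Gödel's second incompleteness theorem. It axiomatizes $L_2$: in one direction $\Box\bot\to\Box\Box\bot\in\mathsf K$, and in the other $\Box\neg\Box\bot\wedge\Box\Box\bot\to\Box\bot\in\mathsf K$. The answer to the problem is yes, and the $L_m$ are witnesses.

**Theorem A.** For each $m\ge2$, $\mathsf K\subsetneq L_m\subsetneq\mathsf{GL}$, $L_m$ is none of the logics $G_n$ $(n\ge2)$, $L_2\supsetneq L_3\supsetneq\cdots$, and $L_m=\mathsf{PL}(\Pr)$ for a provability predicate $\Pr$ of $\mathsf{PA}$. Moreover $\Pr$ is $\mathsf{PA}$-equivalent to a Boolean combination of $\Sigma_1$ formulas and defines in $\mathbb N$ exactly the set of theorems of $\mathsf{PA}$.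

**Theorem B.** Let $L$ be a consistent recursively enumerable normal logic that is complete with respect to a class of finite acyclic Kripke frames. Then $L=\mathsf{PL}(\Pr)$ for some provability predicate $\Pr$ of $\mathsf{PA}$ iff $L$ is closed under the rule $\Box A/A$.

**Corollary 1.** Let $a,b\ge2$ with $a\nmid b$ and $b\nmid a$. Then $L:=G_a\cap G_b$ satisfies $\mathsf K\subsetneq L\subsetneq\mathsf{GL}$, $L\ne G_n$ for all $n\ge2$, and $L=\mathsf{PL}(\Pr)$ for some provability predicate $\Pr$ of $\mathsf{PA}$.

Sections 4–6 prove Theorem A and do not use the later sections.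

## 4. The logics $L_m$ on finite trees

Fix $m\ge2$.

**Step A1: the position of $L_m$.** This step proves every purely modal claim of Theorem A.

- $L_m\subseteq\mathsf{GL}$: the axiom of $\mathsf{GL}$ for $p=\bot$ is equivalent in $\mathsf K$ to $\Box\neg\Box\bot\to\Box\bot$, and $\Box\bot\to\Box^m\bot\in\mathsf K$.
- $\mathsf K\ne L_m$: at a single reflexive point $\Box\bot$ fails, so $\Box\neg\Box\bot$ holds, and $\Box^m\bot$ fails. So $C_m\notin\mathsf K$.
- For $n\ge1$, $\Box(\Box^np\to p)\to\Box p\notin L_m$: take $\{x,d\}$ with $xRx$, $xRd$, $d$ terminal. $C_m$ is valid: $x$ sees $d\Vdash\Box\bot$, so $\Box\neg\Box\bot$ fails at $x$; and $d\Vdash\Box^m\bot$. Let $p$ be false exactly at $x$. Then $x\nVdash\Box^np$, as $xR^nx$, so $\Box^np\to p$ holds at $x$, and it holds at $d$; but $x\nVdash\Box p$. The case $n=1$ gives $L_m\ne\mathsf{GL}$, the cases $n\ge2$ give $L_m\ne G_n$.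
- $L_{m+1}\subsetneq L_m$: inclusion holds since $\Box^m\bot\to\Box^{m+1}\bot\in\mathsf K$. In the intransitive chain $x_m\to\dots\to x_0$, $\Box^{m+1}\bot$ holds everywhere, so $C_{m+1}$ is valid. But $x_m$ sees only $x_{m-1}$, which is nonterminal as $m\ge2$, so $x_m\Vdash\Box\neg\Box\bot$, while $x_m\nVdash\Box^m\bot$. So $C_m$ fails.

**Step A2: finite trees.** We want a concrete family of finite frames that refutes every $A\notin L_m$. In a finite tree, with $R$ the child relation, consider the condition on all nodes $w$:
$$(T_m)\qquad\text{if }\mathrm{ht}(w)\ge m,\text{ then } w\text{ has a child of height }0.$$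
For $m=2$, the chain $x_2\to x_1\to x_0$ violates it; with an extra leaf attached to $x_2$ it satisfies it.

**Lemma 1.** If $A\notin L_m$, then $A$ is refuted at the root of a finite tree satisfying $(T_m)$.

*Proof.* In the canonical model of $L_m$, suppose a path of length $m$ starts at $\Gamma$. Then $\Box^m\bot\notin\Gamma$, and since $C_m\in\Gamma$, also $\Box\neg\Box\bot\notin\Gamma$. So $\Gamma$ has a successor containing $\Box\bot$. A world containing $\Box\bot$ has no successors.

Let $d$ be the modal depth of $A$. Build a tree of nodes labelled by canonical worlds. The root, at level $0$, has a label not containing $A$. A node at level $<d$ labelled $\Gamma$ gets, for each subformula $\Box B$ of $A$ with $\Box B\notin\Gamma$, a child labelled by some $\Delta$ with $\Gamma R\Delta$ and $B\notin\Delta$; and, if $\Gamma$ has a successor containing $\Box\bot$, one further child labelled by such a successor. Nodes at level $d$ get no children. A node whose label contains $\Box\bot$ is childless, because its label contains every $\Box B$ and has no successors. The tree is finite.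

Let $w\Vdash p$ iff $p$ is in the label of $w$. By induction on $B$: for a subformula $B$ of $A$ and a node at level $l$ with $\mathrm{md}(B)\le d-l$, the node forces $B$ iff $B$ is in its label. Variables and connectives are clear. If $B=\Box C$, then $l<d$ and children have level $l+1$ with $\mathrm{md}(C)\le d-(l+1)$. If $\Box C$ is in the label, $C$ is in the labels of all children, which are $R$-related. If it is not, a child omitting $C$ was added. So the root refutes $A$.

If $\mathrm{ht}(w)\ge m$, then $w$ has children, so its level is $<d$; and the labels along a path in the tree form a path in the canonical frame, so the label of $w$ starts a path of length $m$. Hence $w$ has a child whose label contains $\Box\bot$, and that child is childless. $\square$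

**Step A3: coding all worlds by numbers.** Arithmetic will have to speak about all trees at once, so we put them into one p.r. frame on $\omega\setminus\{0\}$. Let $\langle a,u\rangle:=\frac{(a+u)(a+u+1)}2+u$, a bijection $\omega^2\to\omega$ with $\langle a,u\rangle\ge u$, and let $D_u$ be the finite set with binary code $u$; so $e\in D_u$ implies $e<u$. For $i=\langle a,u\rangle+1$ define by course-of-values recursion: $R(i)=D_u\setminus\{0\}$ if giving $i$ this set of successors makes the condition in $(T_m)$ true at $i$, and $R(i)=\emptyset$ otherwise. Simultaneously, $\mathrm{ht}(i)=0$ if $R(i)=\emptyset$, and $\mathrm{ht}(i)=1+\max_{j\in R(i)}\mathrm{ht}(j)$ otherwise.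

For example $1=\langle0,0\rangle+1$, so $R(1)=\emptyset$. Next, $6=\langle0,2\rangle+1$ and $D_2=\{1\}$, so $R(6)=\{1\}$ and $\mathrm{ht}(6)=1$. Let $m=2$. The number $2145=\langle0,64\rangle+1$ asks for the successor set $D_{64}=\{6\}$; this would give height $2$ without a child of height $0$, so $R(2145)=\emptyset$. The number $2278=\langle0,66\rangle+1$ asks for $\{1,6\}$ and gets it.

These functions are p.r., and $\mathsf{PA}$ proves

- (W1) $j\in R(i)\Rightarrow1\le j<i$ and $\mathrm{ht}(j)<\mathrm{ht}(i)$;
- (W2) $\mathrm{ht}(i)\ge m\Rightarrow\exists t\in R(i)\ \mathrm{ht}(t)=0$.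

Moreover

- (W3) every finite tree with $(T_m)$ is isomorphic to a generated subframe of $(\omega\setminus\{0\},R)$.

For (W3), assign codes from the leaves to the root: a node whose children have received the codes in $D_u$ gets the code $\langle a,u\rangle+1$, with a different number $a$ for each node. Distinct nodes get distinct codes, heights agree by induction, and since $(T_m)$ holds at the node, $R$ at its code is $D_u$.

## 5. One jump, and a theory frozen just before it

We look for sentences $\Lambda(\overline i)$, one for each world $i\ge1$, such that $\mathsf{PA}$ proves that at most one holds, none is refutable, and under $\Lambda(\overline i)$ the predicate $\Pr$ sees exactly the worlds in $R(i)$.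

If $\Pr$ comes from a $\Sigma_1$ numeration, the logic is $\mathsf{GL}$ by fact 3. So the predicate has to change. A natural plan: watch the proofs of $\mathsf{PA}$; at the first stage $s$ at which some $\Lambda(\overline i)$ is found refuted, "jump" to $i$, that is, make $\Lambda(\overline i)$ true. A refutation of $\Lambda(\overline i)$ would then make this $\Sigma_1$ sentence true and hence provable, so there is none. As predicate, take $\mathrm{Prov}(x)$ if there is no jump, and $\mathrm{Prov}(\bigvee_{j\in R(i)}\Lambda(\overline j)\to x)$ after a jump to $i$.

This fails at a definite point. Argue in $\mathsf{PA}$ and suppose $\Lambda(\overline i)$. By formalized $\Sigma_1$-completeness, $\mathrm{Prov}(\ulcorner\Lambda(\overline i)\urcorner)$. By uniqueness of the jump, $\mathrm{Prov}(\ulcorner\neg\Lambda(\overline j)\urcorner)$ for each $j\in R(i)$, as $j\neq i$. So $\mathrm{Prov}(\ulcorner\neg\bigvee_{j\in R(i)}\Lambda(\overline j)\urcorner)$, and the predicate holds of every formula. Every world has become a dead end: at a later stage $\mathsf{PA}$ has learned that the jump went to $i$ and not to $j$.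

The remedy is to let $\Pr$ use only what had been proved *before* the jump: after a jump at stage $s$ we replace $\mathsf{PA}$ by the finite set $X_{s-1}$, and provability by $\vdash_0$. By minimality of $s$, this frozen theory has not refuted any world $j\le s-1$. But it contains every actual theorem of $\mathsf{PA}$, because $s$ can only be nonstandard.

There is one more difficulty. To verify $C_m$ at a world of height $h<m$ we must derive $\Pr^{h+1}(\bot)$, also at nonstandard worlds $x$. The disjunction over $R(x)$ then has disjuncts $\Lambda(\overline j)$ with nonstandard $j$. Although "a jump to $j$ is a jump to a world of height $g$" is provable, nothing tells us that its proof has code below $s$. So we build the height into the sentence representing the world.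

**Step A4: the construction.** For a formula $\Theta(s,x)$ put
$$\Lambda(x):=\exists s\,\Theta(s,x),\qquad\tau_h:=\exists x(\Lambda(x)\wedge\mathrm{ht}(x)=\overline h)\quad(h<m),$$
$$S_j^+:=\Lambda(\overline j)\wedge\tau_{\mathrm{ht}(j)}\ \text{ if }\mathrm{ht}(j)<m,\qquad S_j^+:=\Lambda(\overline j)\ \text{ otherwise}.$$
The code of $S_j^+$ is a p.r. function of $j$ and the code of $\Theta$. So the diagonal lemma gives a formula $\mathrm{Jump}(s,x)$ such that, with $\Theta=\mathrm{Jump}$ in these definitions, $\mathsf{PA}$ proves:
$$\begin{aligned}\mathrm{Jump}(s,x)\ \text{ iff }\ &s\text{ is the least number such that }X_s\vdash_0\neg S_j^+\text{ for some }1\le j\le s,\\ &\text{and }x\text{ is the least such }j.\end{aligned}\tag{3}$$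
$\mathrm{Jump}$ is a p.r. formula, so $\Lambda$ and $\tau_h$ are $\Sigma_1$ up to $\mathsf{PA}$-equivalence. $\mathsf{PA}$ proves that at most one pair satisfies $\mathrm{Jump}$, that then $1\le x\le s$, and that a jump exists if $X_s\vdash_0\neg S_j^+$ for some $1\le j\le s$. By minimality, $\mathsf{PA}$ proves
$$\mathrm{Jump}(s,i)\wedge1\le j\le s-1\ \to\ X_{s-1}\nvdash_0\neg S_j^+ .\tag{4}$$
By (W1), (4) applies to every $j\in R(i)$, since $1\le j<i\le s$. Let $D_i^*:=\bigvee_{j\in R(i)}S_j^+$, which is $\bot$ if $R(i)=\emptyset$. Let $\Pr(x)$ be the conjunction of "$x$ is a formula" with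
$$\bigl(\neg\exists y\,\Lambda(y)\wedge\mathrm{Prov}(\hat x)\bigr)\ \vee\ \exists s\exists i\bigl(\mathrm{Jump}(s,i)\wedge X_{s-1}\cup\{D_i^*\}\vdash_0\hat x\bigr).$$

For instance, if the jump goes to $6$, then $D_6^*=S_1^+=\Lambda(\overline1)\wedge\tau_0$. So $\Pr(\ulcorner\Lambda(\overline1)\urcorner)$ holds. And $\Pr(\ulcorner\bot\urcorner)$ fails, for otherwise $X_{s-1}\vdash_0\neg S_1^+$, against (4). This is as it should be at a world whose only successor is $1$.

## 6. Verification that $\mathsf{PL}(\Pr)=L_m$

**Step A5: in $\mathbb N$ there is no jump.** This step supplies the two facts (a1), (a2) on which everything rests. Suppose $\mathrm{Jump}(s,i)$ holds in $\mathbb N$. Then $\mathsf{PA}\vdash\Lambda(\overline i)$ by $\Sigma_1$-completeness, and if $h=\mathrm{ht}(i)<m$ then $\mathsf{PA}\vdash\Lambda(\overline i)\wedge\mathrm{ht}(\overline i)=\overline h$, so $\mathsf{PA}\vdash\tau_h$. Thus $\mathsf{PA}\vdash S_i^+$. But $X_s\vdash_0\neg S_i^+$ gives $\mathsf{PA}\vdash\neg S_i^+$, contradicting consistency.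

- (a1) For each $p\in\omega$, $\mathsf{PA}\vdash\mathrm{Jump}(s,i)\to s-1\ge\overline p$. Indeed for each of the finitely many $s\le p$, the p.r. statement $\forall i\le\overline s\,\neg\mathrm{Jump}(\overline s,i)$ is true, hence provable. Consequently, if $\varphi$ is a sentence and $\mathsf{PA}\vdash\varphi$, then $\mathsf{PA}\vdash\mathrm{Jump}(s,i)\to\ulcorner\varphi\urcorner\in X_{s-1}$.
- (a2) $\mathsf{PA}\nvdash\neg\Lambda(\overline i)$ for every $i\ge1$. Otherwise $\mathsf{PA}\vdash\neg S_i^+$, so $\neg S_i^+\in X_s$ for some $s\ge i$, and a jump would exist in $\mathbb N$.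

**Step A6: $\Pr$ is a provability predicate.** We check the defining property and the two additional claims of Theorem A. Let $\varphi$ be a sentence with $\mathsf{PA}\vdash\varphi$; argue in $\mathsf{PA}$. With no jump, $\mathrm{Prov}(\ulcorner\varphi\urcorner)$ holds. If $\mathrm{Jump}(s,i)$, then $\varphi\in X_{s-1}$ by (a1). In both cases $\Pr(\ulcorner\varphi\urcorner)$. Conversely, if $\mathsf{PA}\vdash\Pr(\overline n)$, then $\Pr(\overline n)$ is true in $\mathbb N$. Since there is no jump in $\mathbb N$, $n$ is a formula with $\mathrm{Prov}(\hat n)$ true, so $n$ is a theorem. The same reasoning shows that $\Pr$ defines in $\mathbb N$ exactly the set of theorems. Since $\exists y\Lambda(y)$, $\mathrm{Prov}(\hat x)$ and the second disjunct are $\Sigma_1$, $\Pr$ is equivalent to a Boolean combination of $\Sigma_1$ formulas.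

**Step A7: $L_m\subseteq\mathsf{PL}(\Pr)$.** We show that $\mathsf{PL}(\Pr)$ is a normal logic containing $C_m$. It contains the tautologies and is closed under modus ponens and substitution (composing a substitution with an interpretation gives an interpretation), and under necessitation by Step A6. For the axiom of $\mathsf K$, argue in $\mathsf{PA}$: with no jump, $\mathrm{Prov}$ is closed under modus ponens; with a jump, the pair $(s,i)$ is unique and $\vdash_0$-consequence of $X_{s-1}\cup\{D_i^*\}$ is closed under modus ponens.

Write $\Pr^0(\bot)=\bot$ and $\Pr^{h+1}(\bot)=\Pr(\ulcorner\Pr^h(\bot)\urcorner)$. Starting from $\bot\to\Pr(\bot)$, necessitation and the $\mathsf K$ axiom give $\mathsf{PA}\vdash\Pr^h(\bot)\to\Pr^{h+1}(\bot)$ for all $h$. We claim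
$$\mathsf{PA}\vdash\tau_h\to\Pr\nolimits^{h+1}(\bot)\qquad(h<m).\tag{5}$$
Assume this for all $g<h$. Then $\mathsf{PA}\vdash\bigvee_{g<h}\tau_g\to\Pr^h(\bot)$; for $h=0$ this is $\bot\to\bot$. Argue in $\mathsf{PA}$: let $\mathrm{Jump}(s,x)$ with $\mathrm{ht}(x)=h$. Every $j\in R(x)$ has height $g<h<m$, so $\tau_g$ is a conjunct of $S_j^+$. Thus every disjunct of $D_x^*$ entails $\bigvee_{g<h}\tau_g$, and so $D_x^*\vdash_0\bigvee_{g<h}\tau_g$; this is correct also for nonstandard $x$. By (a1) the sentence $\bigvee_{g<h}\tau_g\to\Pr^h(\bot)$ is in $X_{s-1}$. Hence $X_{s-1}\cup\{D_x^*\}\vdash_0\Pr^h(\bot)$, that is, $\Pr^{h+1}(\bot)$. This proves (5).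

Now argue in $\mathsf{PA}$ and assume $\Pr(\ulcorner\neg\Pr(\bot)\urcorner)$. We derive $\Pr^m(\bot)$.

- *No jump.* Then $\mathrm{Prov}(\ulcorner\neg\Pr(\bot)\urcorner)$. Since $S_1^+=\Lambda(\overline1)\wedge\tau_0$ and $\tau_0\to\Pr(\bot)$ is provable by (5), $\mathrm{Prov}(\ulcorner\neg S_1^+\urcorner)$. So $X_s\vdash_0\neg S_1^+$ for some $s\ge1$ and a jump exists, a contradiction.
- *$\mathrm{Jump}(s,i)$ with $\mathrm{ht}(i)\ge m$.* By (W2) take $t\in R(i)$ with $\mathrm{ht}(t)=0$. As $S_t^+\vdash_0D_i^*$, our assumption gives $X_{s-1}\vdash_0S_t^+\to\neg\Pr(\bot)$. By (5) and (a1), $\tau_0\to\Pr(\bot)$ is in $X_{s-1}$, and $\tau_0$ is a conjunct of $S_t^+$. Hence $X_{s-1}\vdash_0\neg S_t^+$, which contradicts (4).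
- *$\mathrm{Jump}(s,i)$ with $\mathrm{ht}(i)=h<m$.* Then $\tau_h$ holds, hence $\Pr^{h+1}(\bot)$ by (5), hence $\Pr^m(\bot)$ as $h+1\le m$.

So $\mathsf{PA}\vdash f(C_m)$; $C_m$ has no variables, so $f$ is irrelevant.

**Step A8: $\mathsf{PL}(\Pr)\subseteq L_m$.** We turn a refuting tree into a refuting interpretation. Let $A\notin L_m$. By Lemma 1 and (W3), $A$ is refuted at the root $r$ of a finite generated subframe $F$ of $(\omega\setminus\{0\},R)$ under some valuation. Let $f(p):=\bigvee\{\Lambda(\overline w):w\in F,\ w\Vdash p\}$. We claim that for $w\in F$ and $B$ a subformula of $A$,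
$$w\Vdash B\Rightarrow\mathsf{PA}\vdash\Lambda(\overline w)\to f(B),\qquad w\nVdash B\Rightarrow\mathsf{PA}\vdash\Lambda(\overline w)\to\neg f(B).$$
For variables this holds by uniqueness of the jump; connectives are clear.

Let $w\Vdash\Box B$. For $j\in R(w)\subseteq F$ the induction hypothesis and $S_j^+\vdash_0\Lambda(\overline j)$ give $\mathsf{PA}\vdash S_j^+\to f(B)$; so $\mathsf{PA}\vdash D_w^*\to f(B)$. By (a1), under $\mathrm{Jump}(s,\overline w)$ this sentence is in $X_{s-1}$, so $\Pr(\ulcorner f(B)\urcorner)$.

Let $w\nVdash\Box B$, and take $j\in R(w)$ with $j\nVdash B$. Then $\mathsf{PA}\vdash S_j^+\to\neg f(B)$. Argue in $\mathsf{PA}$: let $\mathrm{Jump}(s,\overline w)$ and suppose $\Pr(\ulcorner f(B)\urcorner)$. Since there is a jump, $X_{s-1}\cup\{D_w^*\}\vdash_0f(B)$, so $X_{s-1}\vdash_0S_j^+\to f(B)$. By (a1), $S_j^+\to\neg f(B)$ is in $X_{s-1}$. So $X_{s-1}\vdash_0\neg S_j^+$, against (4).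

Thus $\mathsf{PA}\vdash\Lambda(\overline r)\to\neg f(A)$. If $\mathsf{PA}\vdash f(A)$, then $\mathsf{PA}\vdash\neg\Lambda(\overline r)$, contradicting (a2). So $A\notin\mathsf{PL}(\Pr)$, and Theorem A is proved. $\blacksquare$

## 7. Frames for $G_n$, and what predicates correct in $\mathbb N$ cannot do

Necessity in Theorem B is Proposition 1. Before turning to sufficiency we get to know the logics to which Corollary 1 applies it, and see why the method of Sections 5–6 cannot be reused.

**Lemma 2.** For $n\ge1$, $G_n$ is sound and complete for finite acyclic frames with $R^{n+1}\subseteq R$.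

*Proof.* *Soundness.* Suppose $x\Vdash\Box(\Box^np\to p)$ and some $y\in R(x)$ refutes $p$; take such a $y$ of least height. Then $y\nVdash\Box^np$, so there is $z$ with $yR^nz$ and $z\nVdash p$. Hence $xR^{n+1}z$, so $xRz$, and $z$ has smaller height than $y$, a contradiction.

*Completeness.* By (1), the canonical frame of $G_n$ satisfies $R^{n+1}\subseteq R$: if $\Gamma R^{n+1}\Delta$ and $\Box B\in\Gamma$, then $\Box^{n+1}B\in\Gamma$, so $B\in\Delta$. Let $A\notin G_n$. Build a tree of nodes labelled by canonical worlds, the root labelled by some $\Gamma_0\not\ni A$. For each node labelled $\Gamma$ and each subformula $\Box B$ of $A$ with $\Box B\notin\Gamma$, add a child "for $B$" labelled by some $\Delta$ with $\Gamma R\Delta$, $\Box^nB\in\Delta$, $B\notin\Delta$. It exists: by the axiom $\Box(\Box^nB\to B)\notin\Gamma$.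

The tree is finite. Suppose a branch passes from a node at level $g$ to its child for $B$, labelled $\Delta$, at level $g+1$. Prefixing boxes to (1) gives $\Box^{jn}B\to\Box^{(j+1)n}B\in G_n$ for $j\ge1$, so $\Box^{(l+1)n}B\in\Delta$ for all $l\ge0$. A node on the branch at level $g+(l+1)n$ is at distance $(l+1)n-1$ from the child, so its label contains $\Box B$, and it has no child for $B$. So on each branch each $B$ is treated at most once for each residue class of levels mod $n$. Branches have bounded length, and branching is finite.

Let $xR'y$ iff $y$ is a proper descendant of $x$ at distance $\equiv1\pmod n$. Then $R'$ is acyclic, and $R'^{\,n+1}\subseteq R'$ since $n+1$ such distances add up to one that is $\equiv1$. If $xR'y$ at distance $1+ln$, the labels are related by $R^{1+ln}$, and iterating $R^{n+1}\subseteq R$ shows that they are $R$-related. Children are $R'$-successors. With $p$ true at a node iff $p$ is in its label, the truth lemma for subformulas of $A$ follows: if $\Box B$ is in the label of $x$, then $B$ is in the labels of all $R'$-successors; if not, a child omits $B$. So the root refutes $A$. $\square$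

Now let $a,b\ge2$, $a\nmid b$, $b\nmid a$, and try to realize $G_a\cap G_b$ as in Sections 5–6. There $\Pr$ is $\mathrm{Prov}$ when there is no jump, so $\Pr$ is correct in $\mathbb N$. This alone is fatal.

**Remark 1.** If a provability predicate $\Pr$ defines in $\mathbb N$ exactly the set of theorems of $\mathsf{PA}$, then $\mathsf{PL}(\Pr)\ne G_a\cap G_b$.

*Check.* Let $A=\Box p\to\Box^{a+1}p$ and $B=\Box q\to\Box^{b+1}q$. By (1), $A\in G_a$ and $B\in G_b$, so $\Box A\vee\Box B\in G_a\cap G_b$. By Lemma 2 and (2), $A\notin G_b$ (mod-$b$ chain, $b\nmid a$) and $B\notin G_a$. Suppose $\mathsf{PL}(\Pr)=G_a\cap G_b$. Then there are interpretations with $\mathsf{PA}\nvdash f_1(A)$ and $\mathsf{PA}\nvdash f_2(B)$. As $A$ and $B$ share no variable, one $f$ agrees with $f_1$ on $A$ and with $f_2$ on $B$. Now $\mathsf{PA}\vdash\Pr(\ulcorner f(A)\urcorner)\vee\Pr(\ulcorner f(B)\urcorner)$, so one disjunct is true in $\mathbb N$, and $f(A)$ or $f(B)$ is a theorem, a contradiction. $\square$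

So for Theorem B we give up correctness in $\mathbb N$: when nothing has happened, $\Pr$ shall hold of *all* formulas, so that the actual world is a dead end. A one-point irreflexive frame is harmless for $L$. But then truth in $\mathbb N$ no longer shows that $\mathsf{PA}\vdash\Pr(\ulcorner\varphi\urcorner)$ implies $\mathsf{PA}\vdash\varphi$. Instead, given a model $\mathfrak N$ of $\mathsf{PA}+\neg\varphi$, we shall make the situation in $\mathfrak N$ a world $j$ seen by a new world $r_1$ at which $\Pr(\ulcorner\varphi\urcorner)$ must hold. A frame that has room for such an $r_1$ is exactly what closure under $\Box A/A$ provides. And since in $\mathfrak N$ a jump may already have occurred, a single jump is not enough: further jumps must remain possible.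

From now on let $L$ be consistent, r.e., normal, closed under $\Box A/A$, and complete for a class of finite acyclic frames. So every $A\notin L$ is refuted on a finite acyclic $L$-frame. Let $A_0,A_1,\dots$ be a p.r. enumeration of $L$.

The one-point irreflexive frame is an $L$-frame: as $L$ is consistent, the class contains a frame, a finite acyclic frame has a terminal point, and that point is a generated subframe.

## 8. Adding points below a root

**Definition (coded frames, $\mathcal F_k$).** A *coded frame* is $F=(\mu,R)$ with worlds $0,\dots,\mu-1$ $(\mu\ge1)$ such that $xRy$ implies $y<x$. Its *top* is $\mu-1$. $F|_{\le t}$ is the restriction to $\{0,\dots,t\}$. $\mathcal F_k$ is the set of coded frames validating $A_0,\dots,A_k$.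

Every finite acyclic frame is isomorphic to a coded one, and a rooted one can be coded with its root as top: for instance the chain $x_2\to x_1\to x_0$ becomes $\{2,1,0\}$ with top $2$. $F|_{\le t}$ is a generated subframe. $\mathcal F_k$ is p.r.; provably in $\mathsf{PA}$ it is closed under coded copies of generated subframes, and $\mathcal F_{k+1}\subseteq\mathcal F_k$.

**Definition (extendible).** $(F,r)$ is *$k$-extendible* if there is a *tower* $(F_0,r_0)=(F,r),(F_1,r_1),\dots,(F_k,r_k)$ of coded frames with points, with $F_l\in\mathcal F_k$ for $1\le l\le k$, such that for each $l<k$ there are a $j\in F_{l+1}$ with $r_{l+1}Rj$ and a surjective p-morphism $\pi:\mathrm{cone}(j)\to\mathrm{cone}(r_l)$ with $\pi(j)=r_l$.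

If all intransitive chains are $L$-frames, the one-point frame is $k$-extendible for all $k$: let $F_l$ be the chain with $l+1$ points, $r_l$ its top, and $\pi$ the obvious isomorphism. To see what can go wrong, forget closure for a moment and take $\mathsf K+\Box^3\bot$ with $\Box^3\bot$ among $A_0,\dots,A_k$, $k\ge1$. Then $(F,r)$, with $F$ the chain $x_2\to x_1\to x_0$ and $r=x_2$, is not $k$-extendible: paths lift along p-morphisms, so a path of length $3$ would start at $r_1$.

Extendibility is a $\Sigma_1$ condition. It is monotone: $k$-extendible implies $k'$-extendible for $k'\le k$, by truncating the tower.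

**Lemma 3.** If $F$ is a coded $L$-frame and $r\in F$, then $F\in\mathcal F_n$ and $(F,r)$ is $n$-extendible for all $n\in\omega$.

*Proof.* $F\in\mathcal F_n$ is clear. For the rest it suffices to find one extension step inside the class of finite acyclic $L$-frames, and iterate. The idea is to describe $\mathrm{cone}(r)$ by a formula and to apply the rule to its negation. Let $G=\mathrm{cone}(r)$, $d$ the length of its longest path, $p_w$ $(w\in G)$ distinct variables, and
$$\mathcal J:=p_r\wedge\bigwedge_{l\le d}\Box^l\Bigl[\bigvee_wp_w\wedge\bigwedge_{w\ne v}\neg(p_w\wedge p_v)\wedge\bigwedge_w\Bigl(p_w\to\bigwedge_{v\in R(w)}\Diamond p_v\wedge\Box\bigvee_{v\in R(w)}p_v\Bigr)\Bigr].$$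
$\mathcal J$ is true at $r$ in the $L$-frame $G$ when each $p_w$ is true exactly at $w$. So $\neg\mathcal J\notin L$, and by closure under $\Box A/A$, $\Box\neg\mathcal J\notin L$. Hence there are a finite acyclic $L$-frame $F_1$, points $r_1Rj$, and a valuation with $j\Vdash\mathcal J$.

Along a path of length $\le d$ from $j$, each point has a unique label, the $w$ with $p_w$ true there, and the bracketed formula makes these labels an $R$-path in $G$ from $r$. At the end of a path of length $d$ the label is terminal in $G$, since otherwise $G$ would have a path of length $d+1$; so the end point satisfies $\Box\bot$ (the empty disjunction) and is terminal. Therefore every point of $\mathrm{cone}(j)$ is reached by a path of length $\le d$ and satisfies the bracketed formula. Map each point to its label. If $xRy$, the label of $y$ is a successor of the label of $x$; if $v$ is a successor of the label of $x$, then $x\Vdash\Diamond p_v$, so some successor of $x$ has label $v$. So this is a p-morphism $\mathrm{cone}(j)\to G$ with $j\mapsto r$. Its image contains $r$ and is closed under successors, so it is all of $G=\mathrm{cone}(r)$.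 $\square$

## 9. Final histories with decreasing labels

**Step B1: the process.** We need a mechanism that makes prescribed events irrefutable, and keeps doing so after events have occurred. *Histories* are finite sequences of *events* $(c,k)$. Let $\mathrm{label}(H)$ be the $k$ of the last event of $H$, and $\mathrm{label}(\langle\rangle)=\infty$. By the diagonal lemma there are a p.r. function $h$ and a formula
$$\mathrm{Fin}(x):=\exists s\forall s'\ge s\ h(s')=x$$
such that $h(0)=\langle\rangle$, and: if $s$ codes a $\mathsf{PA}_k$-proof of $\neg\mathrm{Fin}(\overline{h(s)^\frown(c,k)})$ for some $c,k$ with $k<\mathrm{label}(h(s))$, then $h(s+1)=h(s)^\frown(c,k)$; otherwise $h(s+1)=h(s)$. The pair $(c,k)$ is determined by the conclusion of the proof.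

For example, if $h(s)=\langle\rangle$ and $s$ codes a $\mathsf{PA}_7$-proof of $\neg\mathrm{Fin}(\overline{\langle(c,7)\rangle})$, then $h(s+1)=\langle(c,7)\rangle$, and from then on only events with label $\le6$ can be added.

Every change of $h$ strictly decreases the label. So, by the least number principle, $\mathsf{PA}$ proves that $h$ reaches a least label, and from there on does not change:
$$\mathsf{PA}\vdash\exists!H\ \mathrm{Fin}(H).$$

**Lemma 4.** For each $n\in\omega$: $\mathsf{PA}\vdash\mathrm{Fin}(H)\wedge H\ne\langle\rangle\to\mathrm{label}(H)>\overline n$. Hence $\mathbb N\models\mathrm{Fin}(\langle\rangle)$.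

*Proof.* For each $n'\le n$ argue in $\mathsf{PA}$: suppose $\mathrm{Fin}(H)$ with $H\neq\langle\rangle$ of label $n'$. At the least $s$ with $h(s)=H$ we have $s>0$, and $H$ was entered because $s-1$ codes a $\mathsf{PA}_{n'}$-proof of $\neg\mathrm{Fin}(\overline H)$. By essential reflexivity, $\neg\mathrm{Fin}(H)$, a contradiction. A nonempty final history in $\mathbb N$ would have a label in $\omega$, which is now impossible. $\square$

## 10. A predicate that reads the final event

**Step B2: truth at the worlds of a coded frame.** The events will carry a frame together with a finite table that says which sentences are to be true at which worlds. The formula $\Pr$ below begins with a quantifier and has $x$ free; everything here is p.r. relative to its code, so the diagonal lemma applies.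

**Definition (satisfaction).** Let $v$ be a finite set of pairs (world, sentence). For a coded frame $F$, a world $w$ and a sentence $\varphi$, define $(F,v),w\models\varphi$ by recursion on $\varphi$:

- propositional connectives classically;
- $(F,v),w\models\Pr(\overline n)$ iff $(F,v),y\models n$ for all $y\in R(w)$, if $n$ codes a sentence;
- every other sentence (an *atom*) $\alpha$ holds at $w$ iff $(w,\alpha)\in v$.

The cases are disjoint since $\Pr$ begins with a quantifier; $n$ is determined by $\Pr(\overline n)$ since $x$ is free in $\Pr(x)$; and $n$ is less than the code of $\Pr(\overline n)$, so this is a p.r. recursion. Satisfaction at $w$ depends only on the restriction of $v$ to $\mathrm{cone}(w)$. For example, let $F$ have worlds $0,1$ with $1R0$, and let $v=\{(0,\alpha)\}$ with $\alpha$ the atom $0=0$. Then $\alpha$ and $\Pr(\ulcorner\bot\urcorner)$ hold at $0$; at $1$, $\Pr(\ulcorner\alpha\urcorner)$ holds, but $\alpha$ does not, although it is a theorem. Condition (G3) below limits such behavior.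

**Definition (Good).** For $F$ with top $r$, $\mathrm{Good}(F,v,k)$ means that $v$ has pairs only for worlds $<r$ and

- (G1) $F\in\mathcal F_k$;
- (G2) $(F,r)$ is $k$-extendible;
- (G3) $(F,v),w\models\chi$ for all $w<r$ and $\chi\in X_k$.

$\mathrm{Good}$ is $\Sigma_1$. The one-point irreflexive frame with $v=\emptyset$ is an example for every $k\in\omega$: (G1) and (G2) hold by Lemma 3, and (G3) is empty. By monotonicity of $\mathcal F_k$, extendibility and $X_k$, $\mathrm{Good}(F,v,k)$ implies $\mathrm{Good}(F,v,k')$ for $k'\le k$.

By the diagonal lemma let $\Pr(x)$ be a formula, beginning with a quantifier, such that $\mathsf{PA}$ proves: $\Pr(x)$ iff $x$ is a formula and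
$$\forall H',a,F,v,k\,\bigl[\mathrm{Fin}(H'^\frown(\langle a,F,v\rangle,k))\wedge\mathrm{Good}(F,v,k)\to\forall w\in R(r)\ (F,v),w\models\hat x\bigr],\tag{6}$$
where $r$ is the top of $F$. We speak of the *good case* if the final history ends with an event $(\langle a,F,v\rangle,k)$ with $\mathrm{Good}(F,v,k)$. By uniqueness of the final history, $\mathsf{PA}$ then proves $\Pr(n)\leftrightarrow\forall w\in R(r)\,(F,v),w\models n$ for sentences $n$: the actual world behaves like the top of $F$. Otherwise we are in the *dead-end case*, and $\Pr$ holds of all formulas.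

By induction on the modal formula $B$, for each interpretation $f$ based on $\Pr$, $\mathsf{PA}$ proves:
$$(F,v),w\models f(B)\ \text{ iff }\ w\Vdash B\text{ in the model on }F\text{ with } w\Vdash p:\Leftrightarrow(F,v),w\models f(p).\tag{7}$$
The step for $\Box B$ is the clause for $\Pr(\overline n)$ with $n=\ulcorner f(B)\urcorner$.

**Step B3: filling in the top.** In a good triple the table $v$ says nothing about the top. The next lemma extends it to the top by one complete description of a situation in which the history has moved on. This is what lets us build tables world by world.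

**Lemma 5.** There is $e\in\omega$ such that $\mathsf{PA}$ proves: let $\mathrm{Fin}(H)$, $e\le k<\mathrm{label}(H)$, $\mathrm{Good}(F,v,k)$, $r$ the top of $F$, and $a,b$ arbitrary; let $U:=\mathsf{PA}_k+\mathrm{Fin}(\overline{H^+})$ with $H^+=H^\frown(\langle a,F,v\rangle,k)$. Then there is $v^+$ with pairs only for worlds $\le r$, agreeing with $v$ on worlds $<r$, such that $(F,v^+),r\models\chi$ for all $\chi\in X_k$ and for all sentences $\chi$ of code $\le b$ with $U\vdash\chi$.

*Proof.* Choose $e$ so that $\mathsf{PA}_e$ contains a finite axiomatization of $\mathrm I\Sigma_1$ and proves uniqueness of $H$ in $\mathrm{Fin}(H)$, the needed elementary facts on coding (for example, that a history determines its last event and the components of that event), and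
$$\mathrm{Fin}(H'^\frown(\langle a,F,v\rangle,k))\wedge\mathrm{Good}(F,v,k)\wedge n\text{ a sentence}\to\bigl(\Pr(n)\leftrightarrow\forall w\in R(r)\,(F,v),w\models n\bigr).\tag{8}$$
These are finitely many theorems of $\mathsf{PA}$, so such an $e$ exists. Now argue in $\mathsf{PA}$.

*$U$ is consistent.* Otherwise $\mathsf{PA}_k\vdash\neg\mathrm{Fin}(\overline{H^+})$. There are arbitrarily large codes of such proofs, so take one, $s$, with $h(s')=H$ for all $s'\ge s$. As $k<\mathrm{label}(H)$, the process moves: $h(s+1)=H^+\ne H$, a contradiction.

*$U$ decides $\Pr(\overline n)$ correctly for sentences $n$.* $\mathrm{Good}(F,v,k)$ is a true $\Sigma_1$ sentence, and "$\forall w\in R(r)\,(F,v),w\models n$" or its negation is a true $\Delta_1$ fact. By formalized $\Sigma_1$-completeness $\mathsf{PA}_e$ proves them, and $U\vdash\mathrm{Fin}(\overline{H^+})$. So by (8), $U\vdash\Pr(\overline n)$ if $(F,v),w\models n$ for all $w\in R(r)$, and $U\vdash\neg\Pr(\overline n)$ otherwise.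

*Definition of $v^+$.* Let $\Phi$ be the set of sentences of code $\le\max(b,k)$; it is closed under propositional constituents. By induction on the number of sentences treated, adding each sentence or its negation, there is $D\subseteq\Phi$ such that $U\cup D\cup\{\neg\psi:\psi\in\Phi\setminus D\}$ is consistent. Let $v^+=v\cup\{(r,\alpha):\alpha\in D\text{ an atom}\}$.

We show by induction that $(F,v^+),r\models\psi$ iff $\psi\in D$, for $\psi\in\Phi$. For atoms this is the definition, as $v$ has no pairs for $r$. For connectives it follows from consistency. Let $\psi=\Pr(\overline n)$ with $n$ a sentence. Worlds in $R(r)$ are $<r$, and $v^+$ agrees with $v$ on worlds $<r$, so $(F,v^+),r\models\Pr(\overline n)$ iff $(F,v),w\models n$ for all $w\in R(r)$. In that case $U\vdash\Pr(\overline n)$, so $\Pr(\overline n)\in D$; otherwise $U\vdash\neg\Pr(\overline n)$, so $\Pr(\overline n)\notin D$.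

Every $\chi\in\Phi$ with $U\vdash\chi$ is in $D$, so it holds at $r$. If $\chi\in X_k$, then $\chi\in\Phi$ and $\mathsf{PA}_k\vdash\chi$, since a proof with code $\le k$ uses only axioms with code $\le k$. $\square$

## 11. Verification that $\mathsf{PL}(\Pr)=L$

**Step B4: $\mathsf{PA}\vdash\varphi$ implies $\mathsf{PA}\vdash\Pr(\ulcorner\varphi\urcorner)$.** This is the easy half of "provability predicate". Let $p$ be the code of a proof of $\hat\varphi$ and argue in $\mathsf{PA}$. The dead-end case is trivial. In the good case with final event $(\langle a,F,v\rangle,k)$ we have $k\ge p$ by Lemma 4, so $\hat\varphi\in X_k$ holds at all worlds $<r$ by (G3), in particular on $R(r)$.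

**Step B5: $L\subseteq\mathsf{PL}(\Pr)$.** We show that the actual world always behaves like a point of an $L$-frame. Let $A=A_q$, let $f$ be an interpretation, and argue in $\mathsf{PA}$.

In the dead-end case all $f(\Box B)$ are true, so $f(A)$ has the truth value of $A$ at the one-point irreflexive frame with $p$ valued as $f(p)$. It is true, since that frame validates $L$.

In the good case with final event $(\langle a,F,v\rangle,k)$, Lemma 4 gives $k\ge q$, so $F$ validates $A$ by (G1). Give $p$ at $w<r$ the truth value of $(F,v),w\models f(p)$, and at the top $r$ the actual truth value of $f(p)$, for the finitely many variables of $A$. We show $r\Vdash B\leftrightarrow f(B)$ by induction on the subformulas $B$ of $A$. Variables and connectives are clear. For $\Box B$: by (6), $f(\Box B)$ holds iff $(F,v),w\models f(B)$ for all $w\in R(r)$; by (7), this holds iff $w\Vdash B$ for all $w\in R(r)$, since the cones of these $w$ consist of worlds $<r$; and this means $r\Vdash\Box B$. As $r\Vdash A$, $f(A)$ holds.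

**Step B6: $\mathsf{PL}(\Pr)\subseteq L$.** We place a refuting frame into a nonstandard model. Let $A\notin L$. There are a coded $L$-frame $F^*$ with top $r$ and a valuation with $r\nVdash A$: take the cone of a refuting point and code it with its root as top. For $w\le r$ let
$$\sigma_w:=\exists H',F,v,k\ \mathrm{Fin}(H'^\frown(\langle\overline w,F,v\rangle,k)),\qquad f(p):=\bigvee_{w\Vdash p}\sigma_w .$$
Suppose $\mathsf{PA}\vdash f(A)$. Let $\mathfrak N$ be a nonstandard elementary extension of $\mathbb N$; by Lemma 4, $\mathfrak N\models\mathrm{Fin}(\langle\rangle)$. By Lemma 3 the statement "for all $w\le r$, $F^*|_{\le w}\in\mathcal F_n$ and $(F^*|_{\le w},w)$ is $n$-extendible" is true in $\mathbb N$ for all $n$, so by elementarity it holds in $\mathfrak N$ for all $n$. Fix a nonstandard $k\in\mathfrak N$.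

Start with $v_0=\emptyset$. Given $v_t$ $(t\le r)$ on worlds $<t$ with $X_k$ true at all $w<t$, the triple $(F^*|_{\le t},v_t,k)$ is good. Apply Lemma 5 in $\mathfrak N$ with $H=\langle\rangle$, $a=t$, and $b$ a standard bound for the codes of all $\sigma_w,\neg\sigma_w$. It gives $v_{t+1}$ on worlds $\le t$, agreeing with $v_t$ on worlds $<t$, with $X_k$ true at $t$. Also $\sigma_t$ is true at $t$, and so is $\neg\sigma_{w'}$ for $w'\ne t$, $w'\le r$, because $U$ proves these sentences: the final history is unique, and its last event carries $t$.

After $r+1$ rounds, $(F^*,v_{r+1}),w\models f(p)$ iff $w\Vdash p$, for all $w\le r$. Since $f(A)$ is a theorem and $k$ is nonstandard, $f(A)\in X_k$, so $(F^*,v_{r+1}),r\models f(A)$. By (7), $r\Vdash A$, a contradiction.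

**Step B7: $\mathsf{PA}\vdash\Pr(\ulcorner\varphi\urcorner)$ implies $\mathsf{PA}\vdash\varphi$.** This is the remaining half of "provability predicate", and here the towers are used. It suffices to treat sentences: $\mathsf{PA}$ refutes $\Pr(\overline n)$ for non-formulas $n$ and proves $\Pr(\ulcorner\varphi\urcorner)\leftrightarrow\Pr(\ulcorner\hat\varphi\urcorner)$. Suppose $\mathsf{PA}\nvdash\varphi$ but $\mathsf{PA}\vdash\Pr(\ulcorner\varphi\urcorner)$. Let $\mathfrak N\models\mathsf{PA}+\neg\varphi$ be nonstandard, with $\mathfrak N\models\mathrm{Fin}(H)$. By Lemma 4, $\mathrm{label}(H)$ is nonstandard or $\infty$. We work in $\mathfrak N$, in three parts.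

*Part 1: turning the situation in $\mathfrak N$ into a table in which $\varphi$ fails at the top.* If the final event $(\langle a,F,v\rangle,k_0)$ is good, use this $F$ and $v$. In the dead-end case let $F$ be the one-point irreflexive frame and $v=\emptyset$. Let $r$ be the top of $F$. In both cases, for sentences $n$, $\mathfrak N\models\Pr(\overline n)$ iff $(F,v),w\models n$ for all $w\in R(r)$. Consider the statement

$Q(n)$: there is $v'$ with pairs only for worlds $\le r$, agreeing with $v$ on worlds $<r$, such that $X_n$ holds at all worlds of $(F,v')$, $\varphi$ fails at $r$, $F\in\mathcal F_n$, and $(F,r)$ is $n$-extendible.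

$Q(n)$ holds for each standard $n$. Here $X_n$ is a standard finite set of theorems of $\mathsf{PA}$. Obtain $v'$ from $v$ by adding the pairs $(r,\alpha)$ for the finitely many atoms $\alpha$ that are propositional constituents of members of $X_n\cup\{\varphi\}$ and true in $\mathfrak N$. Then for the members of $X_n\cup\{\varphi\}$ and their propositional constituents, truth at $r$ agrees with truth in $\mathfrak N$: for atoms by definition, for sentences $\Pr(\overline{n'})$ with $n'$ a sentence by the equivalence just noted, and for connectives by induction. So $X_n$ holds at $r$, and $\varphi$ fails there. In the good case, $k_0$ is nonstandard by Lemma 4, so the conditions at worlds $<r$ and on $F$ follow from $\mathrm{Good}(F,v,k_0)$. In the dead-end case there are no worlds $<r$, and the conditions on $F$ hold in $\mathbb N$ by Lemma 3, hence in $\mathfrak N$, being $\Sigma_1$.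

$Q$ is definable with parameters in $\mathfrak N$ and downward monotone. So by overspill $Q(k)$ holds for some nonstandard $k<\mathrm{label}(H)$. Fix $v'$ for this $k$, and a tower $(F,r),(F_1,r_1),\dots,(F_k,r_k)$ witnessing extendibility.

*Part 2: moving the table into a frame that has a point below it, and filling up that frame.* Let $j\in F_1$ with $r_1Rj$ and $\pi:\mathrm{cone}(j)\to\mathrm{cone}(r)$ be as in the definition of a tower. Let $G\in\mathcal F_k$ be a coded copy of $\mathrm{cone}(r_1)\subseteq F_1$ in which $\mathrm{cone}(j)$ is an initial segment $\{0,\dots,u-1\}$ and $r_1$ is the top $\mu-1$. This is possible: list $\mathrm{cone}(j)$ first and then the rest, each in the order of $F_1$. As $\mathrm{cone}(j)$ is closed under successors, arrows still go to smaller numbers; by acyclicity $r_1\notin\mathrm{cone}(j)$, and $r_1$ is the largest element of $\mathrm{cone}(r_1)$ in the order of $F_1$. We keep the names $j,r_1$ for the corresponding points of $G$.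

Pull $v'$ back along $\pi$: let $v_u$ contain $(w,\alpha)$, $w<u$, iff $(\pi(w),\alpha)\in v'$. Since $\pi$ is a p-morphism, induction on $\psi$ shows that $\psi$ holds at $w<u$ under $v_u$ iff it holds at $\pi(w)$ in $(F,v')$. So $X_k$ holds at all $w<u$, and $\varphi$ fails at $j$.

Let $P(t)$ say: there is $y$ on worlds $<t$, agreeing with $v_u$ on worlds $<u$, such that $X_k$ holds at all worlds $<t$ of $G$ under $y$. Then $P(u)$ holds. Let $u\le t<\mu-1$, and let $y$ witness $P(t)$. We claim that $(G|_{\le t},y)$ is good for $k$. (G1) holds since $G|_{\le t}$ is a generated subframe of $G\in\mathcal F_k$, and (G3) is clear. For (G2): $t\in\mathrm{cone}(r_1)\setminus\{r_1\}$, so there are $t=t_0,t_1,\dots,t_q=r_1$ with $t_{l+1}Rt_l$ and $q\ge1$. Then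
$$(G|_{\le t},t),(G,t_1),\dots,(G,t_q),(F_2,r_2),\dots,(F_k,r_k)$$
is a tower with $q+k-1\ge k$ steps whose frames after the first are in $\mathcal F_k$. For the first $q$ steps the p-morphisms are identities on the cones of the $t_l$; the step to $(F_2,r_2)$ is the given one, as $G\cong\mathrm{cone}(r_1)$. Truncate it to $k$ steps. So Lemma 5 applies in $\mathfrak N$, as $e\le k<\mathrm{label}(H)$, and gives a table on worlds $\le t$, agreeing with $y$ on worlds $<t$, with $X_k$ true at $t$. This is $P(t+1)$. By induction in $\mathfrak N$, $P(\mu-1)$ holds; let $y$ be a witness.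

*Part 3: the contradiction at $r_1$.* Here we spend one level of the tower. $(G,y)$ is good for $k-1$: the tower $(G,r_1),(F_2,r_2),\dots,(F_k,r_k)$ has $k-1$ steps and gives (G2), and (G1), (G3) are clear from $\mathcal F_k\subseteq\mathcal F_{k-1}$ and $X_{k-1}\subseteq X_k$. Since $k-1$ is nonstandard, it is $\ge e$, and it is $<\mathrm{label}(H)$. So Lemma 5 yields $y^+$, agreeing with $y$ on worlds $<\mu-1$, with $X_{k-1}$ true at $r_1$. By assumption $\Pr(\ulcorner\varphi\urcorner)$ is a theorem of $\mathsf{PA}$, so it is in $X_{k-1}$, and $(G,y^+),r_1\models\Pr(\ulcorner\varphi\urcorner)$. As $r_1Rj$, $(G,y),j\models\varphi$. But $\varphi$ fails at $j$, since $y$ agrees with $v_u$ on $\mathrm{cone}(j)$. This is a contradiction.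

By Steps B4 and B7, $\Pr$ is a provability predicate; by Steps B5 and B6, $\mathsf{PL}(\Pr)=L$. With Proposition 1, Theorem B is proved. $\blacksquare$

In accordance with Remark 1, this predicate is not correct in $\mathbb N$: since $\mathbb N\models\mathrm{Fin}(\langle\rangle)$, it holds there of all formulas. The definition of a provability predicate does not require correctness, and Theorem B does not claim it.

## 12. The intersections $G_a\cap G_b$

*Proof of Corollary 1.* Let $a,b\ge2$, $a\nmid b$, $b\nmid a$, and $L=G_a\cap G_b$.

**Step C1: $L$ is a provability logic.** We check the hypotheses of Theorem B. $L$ is a consistent r.e. normal logic, being the intersection of two such logics. By Lemma 2 it is complete for a class of finite acyclic frames, namely the union of the two classes. $G_a$ and $G_b$ are closed under $\Box A/A$ by fact 2 and Proposition 1, hence so is $L$. One can also see closure of $G_n$ directly: if $A$ fails at $x$ in a finite acyclic frame with $R^{n+1}\subseteq R$, add a new point that sees exactly the $y$ with $xR^{ln}y$ for some $l\ge0$. From the new point, $n+1$ steps lead to some $z$ with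 $xR^{(l+1)n}z$, which the new point sees; so the inclusion $R^{n+1}\subseteq R$ is preserved, and $\Box A$ fails at the new point. By Theorem B, $L=\mathsf{PL}(\Pr)$ for some $\Pr$.

**Step C2: $\mathsf K\subsetneq L\subsetneq\mathsf{GL}$.** We locate $L$ by means of one formula. $L\subseteq G_a\subsetneq\mathsf{GL}$ by fact 2. Iterating $R^{a+1}\subseteq R$ gives $R^{ab+1}\subseteq R$, and the same for $b$. So $\Box p\to\Box^{ab+1}p\in L$ by Lemma 2. It fails at the starting point of an intransitive chain with $ab+2$ points when $p$ is false only at the last one, so it is not in $\mathsf K$.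

**Step C3: $L\ne G_n$ for $n\ge2$.** We compare the periods. Suppose $L=G_n$. By (1), $\Box p\to\Box^{n+1}p\in G_n\subseteq G_a$. If $a\nmid n$, then by (2) the mod-$a$ chain on $x_0,\dots,x_{n+1}$, a $G_a$-frame by Lemma 2, refutes this formula. So $a\mid n$, and likewise $b\mid n$. Thus $n\ge\mathrm{lcm}(a,b)>\max(a,b)$, the last because neither number divides the other. Now
$$(\Box p\to\Box^{a+1}p)\vee(\Box q\to\Box^{b+1}q)\in L ,$$
since the first disjunct is in $G_a$ and the second in $G_b$. On the mod-$n$ chain on $x_0,\dots,x_{\max(a,b)+1}$, a $G_n$-frame, let $p$ be false only at $x_{a+1}$ and $q$ only at $x_{b+1}$. As $n\nmid a$ and $n\nmid b$, both disjuncts fail at $x_0$ by (2). So the formula is not in $G_n$, a contradiction. $\square$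

**Remark 2.** These logics also differ from all $L_m$. Take points $x_0,\dots,x_{ab+1}$ and $d$, where for $i\le ab$ the point $x_i$ sees exactly $x_{i+1}$ and $d$, and $x_{ab+1}$ and $d$ are terminal. Every nonterminal point sees the terminal point $d$, so $C_m$ is valid for every $m\ge2$. With $p$ false only at $x_{ab+1}$, the formula $\Box p\to\Box^{ab+1}p$ fails at $x_0$. It lies in $G_a\cap G_b$ by Step C2, but it is not in $L_m$.
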